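# Local self-correction of sparse linear codes under a distance hypothesis alone

## 1. Five coordinates and one heavy word

Start with the binary words of length 4 and even weight:
$$B=\{0000,\ 1111,\ 1100,\ 0011,\ 1010,\ 0101,\ 1001,\ 0110\}.$$
Every $c\in B$ satisfies $c_1=c_2+c_3+c_4$, and this is essentially the only linear relation among the coordinates: the words orthogonal to $B$ are $0000$ and $1111$. So coordinate 1 can be read off the other three. Let us list all ways to recover $c_1$ as a sum of a fixed number of coordinates, repetitions allowed.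

With two coordinates there is no way: $c_a+c_b=c_1$ cannot hold for all $c\in B$. With three coordinates, the ordered triples $(a,b,d)$ with $c_a+c_b+c_d=c_1$ for all $c\in B$ are the 6 orderings of $(2,3,4)$, the 9 orderings of $(1,j,j)$ with $j\in\{2,3,4\}$, and $(1,1,1)$. That makes 16 triples. The first entry is equidistributed on them: it equals $1$ in $(1,1,1),(1,2,2),(1,3,3),(1,4,4)$, it equals $2$ in $(2,3,4),(2,4,3),(2,1,2),(2,2,1)$, and similarly for $3$ and $4$.

Now append a fifth coordinate $c_5=c_1+c_2$. The new code has the eight words
$$00000,\quad 11110,\quad 11000,\quad 00110,\quad 10101,\quad 10011,\quad 01101,\quad 01011 .$$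
Call $u=11110$ the heavy word. Which tuples recover coordinate 5? Among pairs, exactly $(1,2),(2,1),(3,4),(4,3)$. Among triples something bad happens. Suppose $c_a+c_b+c_d=c_5$ for all $c$, and apply this to $c=u$: we get $u_a+u_b+u_d=0$, so an even number of the three indices lie in $\{1,2,3,4\}$, and hence an odd number of them equal 5. Every triple that recovers coordinate 5 reads coordinate 5 itself an odd number of times. If coordinate 5 is the one damaged coordinate, every such triple gives the wrong answer.

For coordinate 1 the roles are swapped. If $c_a+c_b=c_1$ for all $c$, then $u_a+u_b=1$, so exactly one of $a,b$ is 5. Indeed the only such pairs are $(2,5)$ and $(5,2)$, and damage at coordinate 5 ruins both. Triples such as $(2,3,4)$ avoid coordinate 5.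

So one heavy word dictates the parity of the number of coordinates to add: even at coordinate 5, where $u_5=0$, and odd at coordinates 1 to 4, where $u_i=1$. The code has few words, and the lower bound on distances is reasonable; what causes the trouble is a word of weight far above one half. If a code is promised to be small and to have minimum distance close to $\frac12$, but nothing prevents some distances from being close to $1$, can each coordinate still be recovered from a corrupted word by a bounded number of queries? That is the problem of this lecture.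

## 2. Sparse codes, distance near one half, and local self-correction

Let $q$ be a prime power and $C\subseteq\mathbb F_q^n$ a linear code. We write $\delta(x,y)$ for the fractional Hamming distance (the fraction of coordinates where $x$ and $y$ differ), $\mathrm{wt}(x)=\delta(x,0)$ for the fractional weight, and, when $|C|\ge2$, $\delta(C)=\min_{x\ne y\in C}\delta(x,y)$. Since $C$ is linear, $\delta(C)$ is the smallest weight of a nonzero codeword.

**Definition (sparse, biased).** $C$ is $f(n)$-sparse if $|C|\le f(n)$. It is $\epsilon$-biased if $1-\frac1q-\epsilon\le\delta(x,y)\le1-\frac1q+\epsilon$ for all $x\ne y\in C$.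

Two examples over $\mathbb F_2$, with coordinates indexed by $x\in\mathbb F_2^m$, so $n=2^m$. The linear functions $x\mapsto\langle a,x\rangle$ form a code with $n$ words in which all distances equal $\frac12$; it is $0$-biased. The affine functions $x\mapsto\langle a,x\rangle+b$ form a code with $2n$ words and minimum distance $\frac12$, but the constant words $0$ and $1$ are at distance $1$, so this code is not $\epsilon$-biased for any $\epsilon<\frac12$. For $m=2$ the second code is $B$.

**Definition (local self-correction).** Let $k\ge1$ be an integer and $0<\tau_0<\delta(C)/2$. The code $C$ is $(k,\tau_0)$-locally self-correctable if there is a randomized algorithm with the following property. Let $i\in[n]$ and let $w\in\mathbb F_q^n$ satisfy $\delta(w,c)\le\tau_0$ for some $c\in C$. Given $i$ and oracle access to $w$, the algorithm queries at most $k$ coordinates of $w$ and outputs $c_i$ with probability at least $\frac23$.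

The word $c$ is unique: two such words would be at distance at most $2\tau_0<\delta(C)$. The algorithm may depend on $C$ and on $i$, and there are no computational restrictions.

For example, the code of linear functions is self-corrected at $x$ by choosing $y$ uniformly and returning $w(y)+w(x+y)$. Each of the two queries is uniformly distributed, so the answer is wrong with probability at most $2\tau_0$, and $(2,\frac16)$-local self-correctability follows.

Kaufman and Sudan (for $q=2$), with a generalization to all $q$, show that for every $t<\infty$ and $\gamma>0$ there are $k$ and $\tau_0>0$, depending only on $t$ and $\gamma$, such that for all large $n$ every $n^t$-sparse, $n^{-\gamma}$-biased linear code is $(k,\tau_0)$-locally self-correctable. The same hypotheses give local testability, a companion property that we do not need, and for that property Kaufman and Sudan removed the small-bias condition in the binary case: a lower bound on the distance suffices. The paper "Local-Testability and Self-Correctability of q-ary Sparse Linear Codes" says of self-correction: "Even in the binary case, removing the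 small bias condition for self-correctability of sparse codes with large distance is still an open problem." Precisely, we ask: for every $t<\infty$ and $\gamma>0$, are there $k$ and $\tau_0>0$ depending only on $t,\gamma$ such that for all sufficiently large $n$, every linear $C\subseteq\mathbb F_2^n$ with $2\le|C|\le n^t$ and $\delta(C)\ge\frac12-n^{-\gamma}$ is $(k,\tau_0)$-locally self-correctable? The answer is yes. (For $t\le0$ the hypothesis $2\le|C|\le n^t$ is vacuous, so we always take $t>0$.)

**Theorem 1.** Let $t,\gamma>0$, let $r$ be the smallest odd integer $>t/\gamma$, and put $k=r+2$ (so $k\le t/\gamma+4$) and $\tau_0=\frac1{18k}$. For all sufficiently large $n$ (depending only on $t,\gamma$), every linear $C\subseteq\mathbb F_2^n$ with $2\le|C|\le n^t$ and $\delta(C)\ge\frac12-n^{-\gamma}$ is $(k,\tau_0)$-locally self-correctable.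

Two further results come in Sections 7 and 8. Theorem 2 covers every $\mathbb F_q$ and every radius $\tau_0<\frac12(1-\frac1q)$. Theorem 3 shows that for $0<\gamma<\frac12$ the query count of Theorem 1 is optimal up to an additive constant.

## 3. Counting recovery tuples with characters

Until the end of Section 6, $q=2$. For $v\in C$ put
$$b(v)=1-2\,\mathrm{wt}(v)=\mathbb E_{j\in[n]}(-1)^{v_j}\in[-1,1],\qquad \varepsilon=2n^{-\gamma}.$$
Then $b(0)=1$, and the distance hypothesis says exactly that $b(v)\le\varepsilon$ for every nonzero $v\in C$ whenever $\delta(C)\ge\frac12-n^{-\gamma}$. There is no lower bound on $b(v)$ beyond $-1$.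

Let $\ell_j$ be the linear functional $c\mapsto c_j$ on $C$, an element of the dual space $C^*$. A tuple $(j_1,\dots,j_s)$ recovers coordinate $i$, in the sense that $c_{j_1}+\dots+c_{j_s}=c_i$ for all $c\in C$, exactly when $\ell_{j_1}+\dots+\ell_{j_s}=\ell_i$. We need to count such tuples. A nonzero $\ell\in C^*$ takes the values $0$ and $1$ equally often on $C$, so $\mathbf 1[\ell=0]=|C|^{-1}\sum_{v\in C}(-1)^{\ell(v)}$. Apply this to $\ell_{j_1}+\dots+\ell_{j_s}+\ell$ with $j_1,\dots,j_s$ independent and uniform in $[n]$, and take expectations. The expectation of $(-1)^{v_{j_1}+\dots+v_{j_s}}$ factors as $b(v)^s$, so for every $\ell\in C^*$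
$$|C|\Pr[\ell_{j_1}+\dots+\ell_{j_s}=\ell]=\sum_{v\in C}(-1)^{\ell(v)}b(v)^s=:S_s(\ell).\tag{1}$$

Check this on Section 1. For $B$ we have $b(0000)=1$, $b(1111)=-1$ and $b=0$ otherwise. So $S_2(\ell_1)=1-1=0$, in agreement with the absence of pairs, and $S_3(\ell_1)=1+(-1)(-1)^3=2$, in agreement with $8\cdot\frac{16}{64}=2$. For the five-coordinate code, $b$ equals $1$ at $0$, $-\frac35$ at $u$, $\frac15$ at $11000$ and $00110$, and $-\frac15$ at the other four words. Hence $S_2(\ell_5)=1+\frac9{25}+\frac2{25}-\frac4{25}=\frac{32}{25}$, which is $8\cdot\frac4{25}$. At coordinate 1 the six words with $b=\pm\frac15$ contribute three times $+\frac1{25}$ and three times $-\frac1{25}$, so $S_2(\ell_1)=1-\frac9{25}=\frac{16}{25}$, which is $8\cdot\frac2{25}$.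

The natural algorithm on input $i$ is this: fix a length $s$, choose a uniformly random tuple among those with $\ell_{j_1}+\dots+\ell_{j_s}=\ell_i$, and return the sum of the queried values. It gives $c_i$ whenever no query hits a corrupted coordinate. If each single query has probability at most $\frac Kn$ of hitting any given coordinate, then a word with at most $\tau_0n$ corruptions causes an error with probability at most $sK\tau_0$, and a small $\tau_0$ finishes the argument. By (1), the distribution of one query in the chosen tuple is
$$\Pr[j_1=j]=\frac{\frac1n\Pr[\ell_{j_2}+\dots+\ell_{j_s}=\ell_i+\ell_j]}{\Pr[\ell_{j_1}+\dots+\ell_{j_s}=\ell_i]}=\frac1n\cdot\frac{S_{s-1}(\ell_i+\ell_j)}{S_s(\ell_i)}.\tag{2}$$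
On the left $(j_1,\dots,j_s)$ is the conditioned tuple; in the middle the $j$'s are independent and uniform. So we need a constant lower bound on $S_s(\ell_i)$ and a constant upper bound on $S_{s-1}$.

If the code is $n^{-\gamma}$-biased, both are immediate. Then $|b(v)|\le\varepsilon$ for all $v\neq0$, so $|S_s(\ell)-1|\le|C|\varepsilon^s\le2^sn^{t-\gamma s}$, which tends to $0$ as soon as $s>t/\gamma$. Without the upper bound on distances, the terms with $0\le b(v)\le\varepsilon$ are still negligible in the same way. The terms with $b(v)<0$ are not: a single one can have absolute value close to $1$, and the main term, from $v=0$, is only $1$.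

## 4. Why one length for all coordinates cannot work

The obstacle is genuine. Section 1 extends to a family that satisfies the hypotheses of Theorem 1. Fix $m\ge2$ and $x_0\ne x_1$ in $\mathbb F_2^m$. Let $C_m$ consist of the words $\big((f(x))_{x\in\mathbb F_2^m},\,f(x_0)+f(x_1)\big)$ with $f:\mathbb F_2^m\to\mathbb F_2$ affine, and call the last coordinate $*$. Here $n=2^m+1$ and $|C_m|=2^{m+1}=2(n-1)\le n^2$. A nonconstant affine $f$ has $2^{m-1}$ ones, and $f=1$ has $2^m$. So nonzero words have at least $\frac{n-1}2$ ones, and $\delta(C_m)\ge\frac12-\frac1{2n}$. The hypotheses hold with $t=2$ and $\gamma=1$.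

Let $u$ be the word of $f=1$: $u_x=1$ for all $x$, and $u_*=0$. Fix a length $s$, the same for all $i$, and consider any algorithm that on input $i$ picks, from any distribution it likes, a tuple with $\ell_{j_1}+\dots+\ell_{j_s}=\ell_i$ and returns the sum of the queried values. Evaluate the relation at $u$: the number of indices $j_l\ne*$ has the parity of $u_i$.

If $s$ is odd and $i=*$, the number of $j_l\neq*$ is even, so the number of $j_l=*$ is odd. If $s$ is even and $i=x\in\mathbb F_2^m$, the number of $j_l\ne*$ is odd, so the number of $j_l=*$ is again odd. In both cases a word $w$ that differs from a codeword only at $*$ makes the output wrong with probability $1$. So for every $s$ the method fails at some coordinate, with a single corrupted position.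

In terms of (1): here $b(u)=-1+\frac2n$, and for the bad parity the term of $u$ is $-(1-\frac2n)^s$, which cancels the main term $1$ up to at most $\frac{2s}n$. For the good parity the same term equals $+(1-\frac2n)^s$ and helps. The parity must therefore depend on $i$, and $u_i$ tells us which one to choose. If the code has many words with very negative $b$, they might demand different parities at the same coordinate. The next section shows that this cannot happen seriously.

## 5. Negative biases: total mass one, and at most one beyond one half

**Lemma 1.** Assume $\varepsilon\le1$, $|C|\ge2$, and $b(v)\le\varepsilon$ for all nonzero $v\in C$.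

(a) For odd $r\ge1$: $\displaystyle\sum_{v:\,b(v)<0}|b(v)|^r\le1+|C|\varepsilon^r$.

(b) Let $u^*$ be a nonzero codeword with $b(u^*)$ minimal. Every $v\in C\setminus\{0,u^*\}$ with $b(v)<0$ satisfies $|b(v)|\le\frac{1+\varepsilon}2$.

**Proof of (a).** The purpose is to control the total size of the negative terms, and the only input is that a probability is nonnegative. By (1) with $\ell=0$, $\sum_vb(v)^r=S_r(0)\ge0$. Since $r$ is odd, words with $b(v)<0$ contribute $-|b(v)|^r$, so
$$\sum_{b(v)<0}|b(v)|^r\le\sum_{b(v)\ge0}b(v)^r\le1+|C|\varepsilon^r,$$
where the $1$ comes from $v=0$ and every other term is at most $\varepsilon^r$.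

**Proof of (b).** The purpose is to show that two very heavy words cannot coexist, because their sum would be a nonzero word that is too light. Let $v\ne0,u^*$ with $b(v)<0$. By minimality $b(u^*)\le b(v)<0$. If $(u^*+v)_j=1$, then $u^*_j$ and $v_j$ differ, so $u^*_j=0$ or $v_j=0$. Using $1-\mathrm{wt}(x)=\frac{1+b(x)}2$, we get
$$\mathrm{wt}(u^*+v)\le(1-\mathrm{wt}(u^*))+(1-\mathrm{wt}(v))=1-\tfrac12\big(|b(u^*)|+|b(v)|\big).$$
Since $u^*+v\ne0$, we have $b(u^*+v)\le\varepsilon$, that is, $\mathrm{wt}(u^*+v)\ge\frac{1-\varepsilon}2$. Hence $|b(u^*)|+|b(v)|\le1+\varepsilon$. As $|b(v)|\le|b(u^*)|$, it follows that $2|b(v)|\le1+\varepsilon$. $\square$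

Both bounds can be attained. In the code $\{0000,1110,0111,1001\}$ the values of $b$ are $1,-\frac12,-\frac12,0$, so we may take $\varepsilon=0$. The negative mass for $r=1$ is $\frac12+\frac12=1$, as large as (a) permits, and the word other than $u^*$ has $|b|=\frac12$, as large as (b) permits.

Together the two parts suggest the proof. Choose the parity of $s$ so that the term of $u^*$ is nonnegative. All other negative words have total mass about $1$ at exponent $r$, and raising the exponent beyond $r$ costs each of them a factor of about $\frac12$. So they can destroy only about half of the main term.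

## 6. Proof of Theorem 1: the parity is chosen by $u^*_i$

Let $C$ be as in Theorem 1. The smallest odd integer exceeding $t/\gamma$ is at most $t/\gamma+2$, which gives $k=r+2\le t/\gamma+4$.

**Step 1: fix how large $n$ must be.** We want all error terms below absolute constants. Let
$$E=|C|\varepsilon^r\le2^rn^{t-\gamma r}.$$
Since $r>t/\gamma$, the right side tends to $0$, and so does $\varepsilon$, at rates depending only on $t$ and $\gamma$. Also $k\ge3$, so $\tau_0\le\frac1{54}$, while $\frac12\delta(C)\ge\frac14-\frac12n^{-\gamma}$. Take $n$ so large that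
$$\varepsilon\le1,\qquad\tau_0<\tfrac12\delta(C),\qquad E\le\tfrac1{10},\qquad\tfrac{(1+\varepsilon)(1+E)}2+E\le\tfrac35 .$$
The last condition is possible because the left side is at most $\frac{1.1(1+\varepsilon)}2+\frac1{10}$ once $E\le\frac1{10}$, and it tends to $\frac12$ as $\varepsilon,E\to0$.

**Step 2: state the algorithm.** Let $u^*$ be as in Lemma 1(b). On input $i$, put
$$s=r+1\ (\text{even})\ \text{ if }u^*_i=0,\qquad s=r+2\ (\text{odd})\ \text{ if }u^*_i=1 .$$
Choose $(j_1,\dots,j_s)$ uniformly from
$$T_i=\{(j_1,\dots,j_s)\in[n]^s:\ \ell_{j_1}+\dots+\ell_{j_s}=\ell_i\},$$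
query $w$ at these positions, and output $w_{j_1}+\dots+w_{j_s}$. At most $s\le k$ queries are made. In both cases $s-r\ge1$ and $s-1\ge r$.

**Step 3: show that $T_i$ is large.** This is the denominator of (2). We bound $S_s(\ell_i)=\sum_v(-1)^{v_i}b(v)^s$ from below, word by word.

The word $v=0$ contributes $1$.

The word $u^*$, if $b(u^*)<0$, contributes $(-1)^{u^*_i}b(u^*)^s\ge0$: when $u^*_i=0$ the exponent is even, and when $u^*_i=1$ the exponent is odd, so $b(u^*)^s<0$ and the sign in front is $-1$. (If $b(u^*)\ge0$, there are no words with $b<0$ at all, and $u^*$ is included among the nonnegative words below.)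

A word $v\ne u^*$ with $b(v)<0$ contributes at least $-|b(v)|^s$. By Lemma 1(b) and $\frac{1+\varepsilon}2\le1$ we have $|b(v)|^{s-r}\le\frac{1+\varepsilon}2$, so $|b(v)|^s\le\frac{1+\varepsilon}2|b(v)|^r$. By Lemma 1(a) these words together contribute at least $-\frac{1+\varepsilon}2(1+E)$.

A word $v\ne0$ with $b(v)\ge0$ contributes at least $-\varepsilon^s\ge-\varepsilon^r$, and all of them together at least $-|C|\varepsilon^r=-E$.

Adding up,
$$S_s(\ell_i)\ge1-\tfrac{1+\varepsilon}2(1+E)-E\ge\tfrac25 .$$
In particular $T_i\ne\emptyset$, so the algorithm is well defined.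

**Step 4: show that each query is nearly uniform.** We now bound the numerator of (2). Since $|b|\le1$ and $s-1\ge r$, for every $\ell\in C^*$
$$S_{s-1}(\ell)\le\sum_v|b(v)|^r\le1+(1+E)+E\le\tfrac{11}5,$$
where the three terms bound the contributions of $v=0$, of the words with $b<0$ (Lemma 1(a)), and of the nonzero words with $b\ge0$. By (2), for a uniform element of $T_i$ and any $j\in[n]$,
$$\Pr[j_1=j]=\frac1n\cdot\frac{S_{s-1}(\ell_i+\ell_j)}{S_s(\ell_i)}\le\frac1n\cdot\frac{11/5}{2/5}\le\frac6n .$$
The set $T_i$ is invariant under permuting the entries of a tuple, so the same bound holds for every $j_l$.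

**Step 5: conclude correctness.** Suppose $\delta(w,c)\le\tau_0$ with $c\in C$. If no $j_l$ lies in the corrupted set $\{j:w_j\ne c_j\}$, the output is $\sum_lc_{j_l}=\big(\sum_l\ell_{j_l}\big)(c)=\ell_i(c)=c_i$. The corrupted set has at most $\tau_0n$ elements, so each $j_l$ lies in it with probability at most $6\tau_0$. By the union bound the failure probability is at most $6s\tau_0\le6k\tau_0=\frac13$. $\blacksquare$

## 7. All fields, and every radius below $\frac12(1-\frac1q)$

**Theorem 2.** Let $q$ be a prime power, $t,\gamma>0$, and $0<\tau_0<\frac12(1-\frac1q)$. There is $k=k(q,t,\gamma,\tau_0)$ such that for all sufficiently large $n$, every linear $C\subseteq\mathbb F_q^n$ with $2\le|C|\le n^t$ and $\delta(C)\ge1-\frac1q-n^{-\gamma}$ is $(k,\tau_0)$-locally self-correctable.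

For $q=2$ this covers all $\tau_0<\frac14$. The range of $\tau_0$ is essentially maximal. For each $j$, as $c$ runs over $C$, the coordinate $c_j$ is either always $0$ or takes each value of $\mathbb F_q$ equally often. So $\sum_{c\in C}\mathrm{wt}(c)\le(1-\frac1q)|C|$, and the average weight of the $|C|-1$ nonzero words, hence also $\delta(C)$, is at most $(1-\frac1q)\frac{|C|}{|C|-1}$. Therefore no $\tau_0>\frac12(1-\frac1q)$ satisfies $\tau_0<\delta(C)/2$ once $|C|$ is large.

### 7.1. The parity rule at large radius

At large radius the union bound of Step 5 is useless: several of the queries will typically be corrupted. One would rather ask whether the returned value is more often right than wrong, and then repeat and vote. For $q=2$, write $w=c+e$. The returned value is $c_i+X$ with $X=\sum_le_{j_l}$, and the computation behind (1) gives, for independent uniform $j_1,\dots,j_s$ and the event $H$ that $\sum_l\ell_{j_l}=\ell_i$,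
$$|C|\,\mathbb E[(-1)^X\mathbf 1_H]=\sum_{v\in C}(-1)^{v_i}a_v^s,\qquad a_v=1-2\delta(e,v).\tag{3}$$
The returned value is more often right than wrong exactly when this is positive. The good term, from $v=0$, is $(1-2\mathrm{wt}(e))^s$, whose base may be barely above $\frac12$.

With the parity rule of Section 6, the sum can be negative. Repeat each coordinate of $\{0000,1110,0111,1001\}$ the same number of times; this is a code with $|C|=4$ and $\delta(C)=\frac12$. The words $1110$ and $0111$ both minimize $b$; suppose $u^*=0111$. (For $u^*=1110$, reverse the order of the four blocks in what follows.) Let $i$ lie in block 1, so $u^*_i=0$ and $s$ is even, and let $e$ be supported in block 4 with $\mathrm{wt}(e)=\tau$, $\frac18<\tau<\frac14$. The distances from $e$ to $0000,1110,0111,1001$ are $\tau,\ \frac34+\tau,\ \frac34-\tau,\ \frac12-\tau$, so (3) equals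
$$(1-2\tau)^s-(\tfrac12+2\tau)^s+(\tfrac12-2\tau)^s-(2\tau)^s .$$
For $\tau>\frac18$ we have $\frac12+2\tau>1-2\tau$ and $2\tau>\frac12-2\tau$, so this is negative. The algorithm of Section 6 is then wrong more often than right, and repetition does not help.

The culprit is the value $a_{1110}=-(\frac12+2\tau)$, near $-1$: the error $e$ has pushed a word that was not $u^*$ toward $-1$. On the positive side there is no such problem, because the distance bound gives $a_v\le2\tau+\varepsilon$ for $v\ne0$, which is below $1-2\tau$ once $\varepsilon$ is small. So we should not let a word choose the parity. We should make the length random, so that powers of numbers near $-1$ cancel by themselves: averaging $y^s$ over $s\in\{r,r+1\}$ gives $y^r\frac{1+y}2$, which is small near $y=-1$. Adding $L$ independent fair bits to $r$ gives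
$$\Phi(y)=y^r\Big(\frac{1+y}2\Big)^L .$$
For $y\ne0$ in $[-1,1]$ the larger $y$ is, the larger $\frac{1+y}2$ is, and a large $L$ lets the top value $y=a_0$ win, provided $\sum_va_v^r$ is bounded. The same computation works over every $\mathbb F_q$.

### 7.2. Notation over $\mathbb F_q$

Fix a nontrivial additive character $\chi$ of $\mathbb F_q$; recall that $\sum_{y\in\mathbb F_q}\chi(xy)=0$ for $x\ne0$. For $z\in\mathbb F_q^n$ let
$$A(z)=\mathbb E_{j\in[n],\,\lambda\in\mathbb F_q^*}\,\chi(\lambda z_j)=1-\tfrac q{q-1}\mathrm{wt}(z)\in[-1,1].$$
The second equality holds because a coordinate $z_j=0$ contributes $1$, while for $z_j\ne0$ the average over $\lambda\in\mathbb F_q^*$ is $-\frac1{q-1}$. For example, for $q=3$ and $z=(0,1,2,0)$ the four averages are $1,-\frac12,-\frac12,1$, with mean $\frac14=1-\frac32\cdot\frac12$. The random multiplier $\lambda$ makes $A$ real and makes $A(\mu z)=A(z)$ for $\mu\in\mathbb F_q^*$.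

Put $b(v)=A(v)$ for $v\in C$ and $\varepsilon=\frac q{q-1}n^{-\gamma}\le2n^{-\gamma}$. The distance hypothesis gives $b(v)\le\varepsilon$ for $0\ne v\in C$. With $\ell_j:c\mapsto c_j$ we have $\mathbf 1[\ell=0]=|C|^{-1}\sum_{v\in C}\chi(\ell(v))$ for $\ell\in C^*$, because a nonzero functional takes every value of $\mathbb F_q$ equally often. Throughout, $(j_l,\lambda_l)$ are independent and uniform in $[n]\times\mathbb F_q^*$. As in (1), $|C|\Pr[\sum_{l\le s}\lambda_l\ell_{j_l}=0]=\sum_vb(v)^s$.

### 7.3. Proof of Theorem 2

**Step 1: choose the parameters.** Let $r$ be the least even integer with $r-1>t/\gamma$. Let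
$$\alpha_0=1-\tfrac q{q-1}\tau_0>\tfrac12,\qquad\kappa=\tfrac23(1+\alpha_0)>1 .$$
Choose $L$ with $\alpha_0^r\kappa^L\ge12$, and let $\Phi(y)=y^r\big(\frac{1+y}2\big)^L$. Let $E=|C|\varepsilon^{r-1}\le2^{r-1}n^{t-\gamma(r-1)}\to0$. Take $n$ so large that $\varepsilon\le\alpha_0-\frac12$, $E\le\frac12$ and $\tau_0<\delta(C)/2$; the last is possible since $\frac12\delta(C)\ge\frac12(1-\frac1q)-\frac12n^{-\gamma}$. Note that $\varepsilon<\frac12$.

**Step 2: bound the $r$-th moment, uniformly in the error.** Let $e\in\mathbb F_q^n$ be arbitrary and, for $v\in C$, let $a_v=A(e-v)=1-\frac q{q-1}\delta(e,v)$. Write $a_v^r$ as the expectation of $\chi\big(\sum_{l\le r}\lambda_l(e_{j_l}-v_{j_l})\big)$ and sum over $v$: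
$$\sum_va_v^r=|C|\,\mathbb E\Big[\chi\Big(\sum_{l\le r}\lambda_le_{j_l}\Big)\mathbf 1\Big[\sum_{l\le r}\lambda_l\ell_{j_l}=0\Big]\Big]\le|C|\Pr\Big[\sum_{l\le r}\lambda_l\ell_{j_l}=0\Big]=\sum_vb(v)^r .$$
The inequality holds because the left side is real and $|\chi|=1$. To bound $\sum_vb(v)^r$, argue as in Lemma 1(a): $0\le|C|\Pr[\sum_{l\le r-1}\lambda_l\ell_{j_l}=0]=\sum_vb(v)^{r-1}$ with $r-1$ odd, so
$$\sum_{b(v)<0}|b(v)|^{r-1}\le\sum_{b(v)\ge0}b(v)^{r-1}\le1+E .$$
Since $|b|\le1$ and $\varepsilon\le1$, passing from exponent $r-1$ to $r$ only decreases absolute values and bounds, and therefore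
$$\sum_va_v^r\le\sum_vb(v)^r\le1+(1+E)+E\le3.\tag{4}$$

**Step 3: show that the term $v=0$ dominates.** Let $\mathrm{wt}(e)=\tau\le\tau_0$ and $\alpha=a_0=1-\frac q{q-1}\tau\ge\alpha_0$. For $0\ne v\in C$ the triangle inequality gives $\delta(e,v)\ge\delta(C)-\tau$, hence
$$-1\le a_v\le1-\tfrac q{q-1}\delta(C)+\tfrac q{q-1}\tau\le\varepsilon+(1-\alpha).$$
So $0\le\frac{1+a_v}2\le\frac{2-\alpha+\varepsilon}2$. As $r$ is even, $|\Phi(a_v)|\le a_v^r\big(\frac{2-\alpha+\varepsilon}2\big)^L$, and (4) gives
$$\sum_{0\ne v\in C}|\Phi(a_v)|\le3\Big(\frac{2-\alpha+\varepsilon}2\Big)^L\le\frac14\Phi(\alpha).\tag{5}$$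
For the last inequality, divide: it is equivalent to
$$\alpha^r\Big(\frac{1+\alpha}{2-\alpha+\varepsilon}\Big)^L\ge12 .$$
The left side increases in $\alpha\in[\alpha_0,1]$ (the denominator is positive and decreasing). At $\alpha=\alpha_0$ the denominator is $2-\alpha_0+\varepsilon\le\frac32$ by the choice of $n$, so the left side is at least $\alpha_0^r\big(\frac23(1+\alpha_0)\big)^L=\alpha_0^r\kappa^L\ge12$.

**Step 4: state the basic step of the algorithm.** Draw $s=r+\mathrm{Bin}(L,\frac12)$ and then $(j_l,\lambda_l)_{l\le s}$, all conditioned on the event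
$$H:\quad\sum_{l\le s}\lambda_l\ell_{j_l}=\ell_i .$$
Query $w$ at $j_1,\dots,j_s$ and return $\sum_l\lambda_lw_{j_l}$. If $w=c+e$ with $c\in C$ and $\mathrm{wt}(e)\le\tau_0$, then on $H$ the returned value is $c_i+X$, where $X=\sum_l\lambda_le_{j_l}$. That $\Pr[H]>0$ is part of Step 5.

**Step 5: compute the characters of $X$ given $H$.** We need the distribution of $X$, and we reach it through its Fourier transform. Since a binomial variable is a sum of $L$ fair bits, $\mathbb E_s[y^s]=\Phi(y)$. Expanding $\mathbf 1_H=|C|^{-1}\sum_v\chi\big(\sum_l\lambda_lv_{j_l}-v_i\big)$, for $y\in\mathbb F_q$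
$$N_y:=|C|\,\mathbb E[\chi(yX)\mathbf 1_H]=\sum_{v\in C}\chi(-v_i)\,\mathbb E_s\big[A(ye+v)^s\big]=\sum_{v\in C}\chi(-v_i)\,\Phi(A(ye+v)).$$

For $y=0$ this is $D:=|C|\Pr[H]=\sum_v\chi(-v_i)\Phi(b(v))$. The term $v=0$ is $\Phi(1)=1$. By (5) with $e=0$ (so $\alpha=1$ and $a_v=A(-v)=b(v)$), the other terms sum to at most $\frac14$ in absolute value. So $|D-1|\le\frac14$, and in particular $\Pr[H]>0$.

For $y\ne0$, substitute $v\to-yv$, a bijection of $C$, and use $A(y(e-v))=A(e-v)$:
$$N_y=\sum_{v\in C}\chi(yv_i)\,\Phi(a_v)=\Phi(\alpha)(1+\zeta_y),\qquad|\zeta_y|\le\tfrac14,$$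
by (5).

**Step 6: show that $X=0$ is the most likely value, by a constant margin.** Let $p(x)=\Pr[X=x\mid H]$. Fourier inversion reads $p(x)=\frac1q\sum_y\frac{N_y}D\chi(-xy)$. For $x\ne0$ the term $y=0$ cancels in $p(0)-p(x)$, and since this difference is real,
$$p(0)-p(x)=\frac{\Phi(\alpha)}{qD}\ \mathrm{Re}\sum_{y\ne0}(1+\zeta_y)(1-\chi(-xy)).$$
Here $\sum_y(1-\chi(-xy))=q$. Also $|1-\chi(-xy)|^2=2-2\,\mathrm{Re}\,\chi(-xy)$, which sums to $2q$ over $y$, so by Cauchy–Schwarz
$$\sum_y|1-\chi(-xy)|\le(q\cdot2q)^{1/2}=\sqrt2\,q .$$
The terms with $\zeta_y$ therefore contribute at most $\frac14\sqrt2\,q$ in absolute value. Since $D\le\frac54$, $\frac45\big(1-\frac{\sqrt2}4\big)>\frac13$, and $\Phi$ is increasing on $[0,1]$,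
$$p(0)-p(x)\ge\frac{\Phi(\alpha)}D\Big(1-\frac{\sqrt2}4\Big)\ge\frac{\Phi(\alpha_0)}3=:\theta>0 .$$

**Step 7: amplify by voting.** Recall Hoeffding's inequality: a sum of $M$ independent variables with values in $[-1,1]$ falls below its mean by $u$ or more with probability at most $e^{-u^2/(2M)}$. Repeat the basic step $M=\lceil2\theta^{-2}\ln(3q)\rceil$ times independently and output the most frequent value. For each $x\ne0$, the number of occurrences of $c_i$ minus that of $c_i+x$ is a sum of $M$ independent, identically distributed $\{-1,0,1\}$-valued variables of mean at least $\theta$. It is $\le0$ with probability at most $e^{-M\theta^2/2}\le\frac1{3q}$. A union bound over the $q-1$ values $x\ne0$ shows that $c_i$ is the strict winner except with probability less than $\frac13$. The number of queries is at most $k=(r+L)M$, which depends only on $q,t,\gamma,\tau_0$. $\blacksquare$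

## 8. Trace codes and the number of queries for $\gamma<\frac12$

How many queries are needed? A lower bound comes from codes whose coordinates look independent in small groups. The smallest instance is $\{000,011,110,101\}$. Any two coordinates of a random codeword are independent uniform bits, so if coordinate 1 is erased, one query to another coordinate says nothing about it. Two queries suffice, since $c_1=c_2+c_3$. The plan is to replace "two coordinates" by "$2e$ coordinates" in a code that still has few words and small bias.

We use two textbook facts about $F=\mathbb F_{2^a}$ with its trace $\mathrm{Tr}(y)=y+y^2+\dots+y^{2^{a-1}}\in\mathbb F_2$. First, the trace form is nondegenerate: if $\mathrm{Tr}(\beta y)=0$ for all $\beta\in F$, then $y=0$. Second, Weil's bound (Lidl–Niederreiter, *Finite Fields*, Thm. 5.38): if $f\in F[x]$ has odd degree $d$, then $\big|\sum_{x\in F}(-1)^{\mathrm{Tr}f(x)}\big|\le(d-1)2^{a/2}$.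

**Theorem 3.** Let $t>0$ and $0<\gamma<\frac12$. Suppose $k$ and $\tau_0>0$ are such that, for all sufficiently large $n$, every linear $C\subseteq\mathbb F_2^n$ with $2\le|C|\le n^t$ and $\delta(C)\ge\frac12-n^{-\gamma}$ is $(k,\tau_0)$-locally self-correctable. Then $k\ge2\lceil\frac t{2\gamma}\rceil-2\ge\frac t\gamma-2$. This remains true if only $n^{-\gamma}$-biased codes are considered.

**Step 1: construct the code.** Let $e=\lceil\frac t{2\gamma}\rceil-1$. If $e=0$ the claim is $k\ge0$, so let $e\ge1$. Since $e<\frac t{2\gamma}$, we can choose $\gamma'\in(\gamma,\frac12)$ with $e<\frac t{2\gamma'}$. For large $a$ let $F=\mathbb F_{2^a}$, $m=2^a-1$, $R=\lfloor m^{1/(2\gamma')-1}\rfloor$ and $n=mR$. Since $\frac1{2\gamma'}>1$, we have $R\ge1$, and because $\lfloor x\rfloor\ge\frac x2$ for $x\ge1$,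
$$\tfrac12m^{1/(2\gamma')}\le n\le m^{1/(2\gamma')} .\tag{6}$$
Let
$$C_0=\Big\{(\mathrm{Tr}f(x))_{x\in F^*}:\ f=\sum_{l=1}^ea_lx^{2l-1},\ a_l\in F\Big\},$$
and let $C\subseteq\mathbb F_2^n$ be $C_0$ with each coordinate repeated $R$ times. For $e=1$ and $a=2$, with $F=\{0,1,\omega,\omega^2\}$, we have $\mathrm{Tr}(1)=0$ and $\mathrm{Tr}(\omega)=\mathrm{Tr}(\omega^2)=1$, and $C_0$ is the code $\{000,011,110,101\}$ above. The repetition leaves all fractional distances unchanged and increases $n$, so that the bias, about $m^{-1/2}$, becomes about $n^{-\gamma'}$.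

**Step 2: check that $C$ satisfies the hypotheses.** A nonzero $f$ of the given form has odd degree at most $2e-1$, so Weil's bound gives $\big|\sum_{x\in F}(-1)^{\mathrm{Tr}f(x)}\big|\le(2e-2)2^{a/2}$. The point $x=0$ contributes $1$ to this sum. Hence the corresponding word of $C$ has
$$|b|\le\frac{(2e-2)2^{a/2}+1}m\le3e\,m^{-1/2},$$
where we used $2^{a/2}=\sqrt{m+1}\le\sqrt{2m}$ and $2\sqrt2\,(e-1)+1\le3e$. By (6), $n^{-\gamma}\ge m^{-\gamma/(2\gamma')}$, and $\frac\gamma{2\gamma'}<\frac12$. So for large $a$ we get $|b|\le2n^{-\gamma}$, that is, $|\mathrm{wt}-\frac12|\le n^{-\gamma}$ for every such word. Also $|b|<1$ for large $a$, so a nonzero $f$ gives a nonzero word, and the linear map from $f$ to its codeword is injective. Thus $C$ is $n^{-\gamma}$-biased, in particular $\delta(C)\ge\frac12-n^{-\gamma}$, and by (6)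
$$2\le|C|=(m+1)^e\le(2m)^e\le2^{-t}m^{t/(2\gamma')}\le n^t$$
for large $a$; the third inequality uses $e<\frac t{2\gamma'}$.

**Step 3: prove $2e$-wise independence.** We show that any at most $2e$ distinct coordinates of $C_0$ are linearly independent functionals. Otherwise there is a nonempty $S\subseteq F^*$ with $|S|\le2e$ and $\sum_{x\in S}\mathrm{Tr}f(x)=0$ for all $f$. With $p_j=\sum_{x\in S}x^j$, this says $\mathrm{Tr}\big(\sum_{l=1}^ea_lp_{2l-1}\big)=0$ for all $a_1,\dots,a_e\in F$. By nondegeneracy $p_j=0$ for all odd $j\le2e-1$. Since squaring is additive in characteristic 2, $p_{2j}=p_j^2$, and so $p_1=p_2=\dots=p_{2e}=0$. In particular the matrix $(x^j)_{1\le j\le|S|,\,x\in S}$ maps the all-ones vector to $0$. But its determinant is, up to sign, $\prod_{x\in S}x$ times the Vandermonde determinant of the distinct nodes $x\in S$, which is nonzero. This is a contradiction. Consequently the map from $C_0$ to any set of at most $2e$ coordinates is onto, with fibers of equal size: in a uniform random codeword of $C_0$, any at most $2e$ coordinates are independent and uniform.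

**Step 4: defeat every algorithm with at most $2e-1$ queries.** Reading the target directly must be made useless, so we erase all its copies. Fix $x_0\in F^*$ and let $i$ be one of its copies. Draw $c\in C$ uniformly, and let $w$ equal $c$ except that all $R$ copies of $x_0$ are set to $0$. Then $\delta(w,c)\le\frac Rn=\frac1m\le\tau_0$ for large $a$. Consider an algorithm making at most $2e-1$ queries. For fixed coins it is a decision tree. A query to a copy of $x_0$ returns $0$ whatever $c$ is, and a query to a copy of $x\ne x_0$ returns the coordinate $x$ of the underlying word of $C_0$. So the event of reaching a given leaf prescribes the values of at most $2e-1$ coordinates of $C_0$ other than $x_0$. By Step 3, conditioned on this event, $c_i$ is uniform, while the output at the leaf is fixed. Hence the output equals $c_i$ with probability exactly $\frac12$ over $c$. Averaging over the coins, some $c$ gives success probability at most $\frac12<\frac23$. This shows that $C$ is not $(2e-1,\tau_0)$-locally self-correctable, nor is it so with fewer queries.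

The codes $C$ exist for infinitely many $n$ and satisfy all the hypotheses, including the stronger condition of being $n^{-\gamma}$-biased. Therefore $k\ge2e=2\lceil\frac t{2\gamma}\rceil-2\ge\frac t\gamma-2$. $\blacksquare$

**Corollary.**

1. For $0<\gamma<\frac12$, the least $k$ for which the statement in the question holds with some $\tau_0>0$ lies in $[\frac t\gamma-2,\frac t\gamma+4]$.

2. The polynomial rate is necessary. If $\eta_n=n^{-o(1)}$ and $t>0$, then no constants $k$ and $\tau_0>0$ have the property that, for all sufficiently large $n$, every linear $C\subseteq\mathbb F_2^n$ with $2\le|C|\le n^t$ and $\delta(C)\ge\frac12-\eta_n$ is $(k,\tau_0)$-locally self-correctable.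

**Proof.** Part 1 combines the upper bound $k\le\frac t\gamma+4$ of Theorem 1 with the lower bound of Theorem 3. For part 2, suppose $k$ and $\tau_0$ had the property. For every $\gamma\in(0,\frac12)$ we have $n^{-\gamma}\le\eta_n$ for all large $n$, so every code with $\delta(C)\ge\frac12-n^{-\gamma}$ also satisfies $\delta(C)\ge\frac12-\eta_n$, and the hypothesis of Theorem 3 holds with the same $k$ and $\tau_0$. Hence $k\ge\frac t\gamma-2$ for every $\gamma\in(0,\frac12)$. Letting $\gamma\to0$ gives a contradiction. $\blacksquare$
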